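# Approximating rotation invariant valuations by polynomial ones

## Convex bodies, valuations, and polynomial behavior under translation

Throughout, $d\ge 1$ is an integer, $|\cdot|$ is the Euclidean norm on $\mathbb R^d$, and $B_r=\{x\in\mathbb R^d:|x|\le r\}$. Let $\mathcal K^d$ be the family of nonempty convex compact subsets of $\mathbb R^d$.

**Definition (Hausdorff metric).** For $K,L\in\mathcal K^d$, $d_H(K,L)$ is the smallest $\varepsilon\ge0$ with $K\subset L+B_\varepsilon$ and $L\subset K+B_\varepsilon$.

For example, $d_H(\{x\},\{y\})=|x-y|$. For every $K$ and $z$ we have $d_H(K,K+z)\le|z|$, because $K+z\subset K+B_{|z|}$ and $K\subset (K+z)+B_{|z|}$.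

We write $\mathcal K(B_r)=\{K\in\mathcal K^d:K\subset B_r\}$. Blaschke's selection theorem says that $\mathcal K(B_r)$ is compact. Two consequences will be used. First, $\mathcal K^d$ is locally compact: if $K\subset B_{r}$, the closed $d_H$-ball of radius $1$ about $K$ is a closed subset of the compact set $\mathcal K(B_{r+1})$. Second, every compact $\mathcal C\subset\mathcal K^d$ lies in some $\mathcal K(B_R)$, because $K\mapsto\max_{x\in K}|x|$ is $1$-Lipschitz for $d_H$ and hence bounded on $\mathcal C$.

**Definition (valuation).** A valuation is a functional $\phi:\mathcal K^d\to\mathbb C$ with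
$$\phi(K\cup L)+\phi(K\cap L)=\phi(K)+\phi(L)\qquad\text{whenever }K,L,K\cup L\in\mathcal K^d. \tag{1}$$
It is continuous if it is continuous for $d_H$.

For (1) to make sense, $K\cap L$ must be nonempty. This follows from a fact that we shall use several times.

**Segment fact.** If $K,L,K\cup L\in\mathcal K^d$ and $x\in K$, $y\in L$, then the segment $[x,y]$ contains a point of $K\cap L$. Indeed $[x,y]\subset K\cup L$ by convexity of the union, so the connected set $[x,y]$ is covered by its nonempty closed subsets $[x,y]\cap K$ and $[x,y]\cap L$. These must meet.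

*Example.* The constant $1$ is a valuation. For a continuous function $f$ on $\mathbb R^d$, so is $\phi_f(K)=\int_K f(x)\,dx$, since $1_{K\cup L}+1_{K\cap L}=1_K+1_L$. It is continuous. To see this, let $K_n\to K$; all these sets lie in one ball, so by dominated convergence it is enough that $1_{K_n}(x)\to1_K(x)$ for almost every $x$. If $x\notin K$, then $x\notin K_n$ for large $n$. If $x$ is interior to $K$, say $x+B_r\subset K$ with $r>0$, and $x\notin K_n$, separation gives a unit vector $u$ with $\langle y-x,u\rangle\le0$ on $K_n$. Then $x+ru\in K$ has distance at least $r$ from $K_n$, so $d_H(K_n,K)\ge r$, which is impossible for large $n$. The remaining points form the boundary of a convex compact set, which is Lebesgue-null; let us recall why. If $K$ has no interior, it lies in a hyperplane. If $0$ is interior to $K$, then $(1-\varepsilon)K\subset\operatorname{int}K$ for $0<\varepsilon<1$, so the boundary has measure at most $(1-(1-\varepsilon)^d)\operatorname{vol}(K)$, and $\varepsilon\to0$.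

**Definition (invariance).** Let $G\subset O(d)$ be a subgroup. A valuation is $G$-invariant if $\phi(gK)=\phi(K)$ for all $g\in G$, $K\in\mathcal K^d$. Translation invariance is not assumed.

*Example.* $\phi_f$ is $O(d)$-invariant when $f(x)$ depends only on $|x|$.

**Definition (polynomial valuation).** A valuation $\phi$ is polynomial of degree $\le k$ if for every $K\in\mathcal K^d$ the function $x\mapsto\phi(K+x)$ is a polynomial on $\mathbb R^d$ of degree at most $k$. It is polynomial if this holds for some $k$. The integer $k$ must serve all $K$ at once.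

*Example.* For $\phi(K)=\int_K|y|^2dy$ we get
$$\phi(K+x)=\int_K|y|^2dy+2\Big\langle x,\int_K y\,dy\Big\rangle+|x|^2\operatorname{vol}(K),$$
so $\phi$ is polynomial of degree $\le2$. On the other hand $\phi(K)=\int_Ke^{-|y|^2}dy$ is not polynomial: $x\mapsto\phi(B_1+x)$ is positive and tends to $0$ as $|x|\to\infty$, and the only polynomial tending to $0$ at infinity is $0$.

**Convention.** We put $\phi(\emptyset):=0$ for every valuation $\phi$, including the constant $1$.

## Are polynomial valuations dense among the invariant ones?

The following question comes from "Erratum: Rotation invariant valuations on convex sets". Let $d\ge2$. Can every continuous $SO(d)$-invariant (resp. $O(d)$-invariant) valuation on $\mathcal K^d$ be approximated, uniformly on compact subsets of $\mathcal K^d$, by polynomial continuous $SO(d)$-invariant (resp. $O(d)$-invariant) valuations?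

The answer is yes, and the group plays almost no role.

**Theorem 1.** Let $d\ge1$, let $G\subset O(d)$ be any subgroup, and let $\phi:\mathcal K^d\to\mathbb C$ be a continuous $G$-invariant valuation. For every compact $\mathcal C\subset\mathcal K^d$ and every $\varepsilon>0$ there is a continuous, polynomial, $G$-invariant valuation $\psi$ with $\sup_{K\in\mathcal C}|\phi(K)-\psi(K)|\le\varepsilon$.

Taking $d\ge 2$ and $G=SO(d)$ or $G=O(d)$ answers the question. In the second half of the lecture we make the approximation quantitative and show that the rate obtained has the optimal order.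

## Two cases where Weierstrass is enough

**Integrals of a density.** Let $\phi(K)=\int_Kf_0(|x|^2)\,dx$ with $f_0$ continuous. Given $R$, choose a one-variable polynomial $q$ with $|f_0-q|\le\varepsilon/\operatorname{vol}(B_R)$ on $[0,R^2]$. Then $\psi(K)=\int_Kq(|x|^2)\,dx$ is a continuous, polynomial, $O(d)$-invariant valuation, and $|\phi-\psi|\le\varepsilon$ on $\mathcal K(B_R)$.

**Dimension one.** The elements of $\mathcal K^1$ are the intervals $[a,b]$, $a\le b$. Applying (1) to $[a,b]$ and $[b,R]$ gives, for $-R\le a\le b\le R$,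
$$\phi([a,b])=\phi([a,R])-\phi([b,R])+\phi(\{b\})=:\beta(a)+\alpha(b),$$
with $\alpha,\beta$ continuous on $[-R,R]$. Conversely, for any functions $\alpha,\beta$ on $\mathbb R$ the formula $[a,b]\mapsto\beta(a)+\alpha(b)$ defines a valuation: if $[a,b]\cup[a',b']$ is an interval, the union has endpoints $\min(a,a'),\max(b,b')$ and the intersection has endpoints $\max(a,a'),\min(b,b')$. So for trivial $G$ we approximate $\alpha$ and $\beta$ by polynomials. If $G=O(1)=\{\pm1\}$, averaging $\phi([a,b])$ with $\phi([-b,-a])$ gives $\phi([a,b])=\gamma(b)+\gamma(-a)$ with $\gamma(t)=\frac12(\alpha(t)+\beta(-t))$, and we approximate $\gamma$ by a polynomial.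

Both cases use a description of the valuation by continuous functions. For general $\phi$ in dimension $d\ge2$ we have no such description to work with, so we need a construction that uses only the axioms.

## Smoothing by translations, and where it breaks

**Multiplying does not work.** One might try a Stone–Weierstrass argument on the compact space $\mathcal K(B_R)$. But products of valuations need not be valuations. For the length $V$ on $\mathcal K^1$, with $K=[0,1]$ and $L=[1,2]$, we have $V(K\cup L)^2+V(K\cap L)^2=4$ and $V(K)^2+V(L)^2=2$. For the same reason one cannot multiply $\phi$ by a cutoff function on $\mathcal K^d$. What certainly preserves (1) is linear combination, translation $K\mapsto K+z$, and integration over $z$.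

**Convolution.** This suggests copying a classical proof of Weierstrass's theorem: choose a polynomial $p$ that looks like a bump at $0$, and consider
$$\int\phi(K+z)\,p(z)\,dz .$$
Formally, replacing $K$ by $K+x$ and substituting $z\mapsto z-x$ moves $x$ into $p(z-x)$, which is a polynomial in $x$. But the integral over $\mathbb R^d$ need not converge: for $\phi\equiv1$ and $p\ne0$ the function $p$ is not integrable.

If we integrate over a bounded window instead, the substitution moves the window with $x$ and the polynomial property is lost. Here is an example with $d=1$, $\phi([a,b])=\frac12(|a|+|b|)$, $p=1$ and window $[-1,1]$. On points,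
$$\int_{-1}^1\phi(\{x+z\})\,dz=\int_{x-1}^{x+1}|y|\,dy=\begin{cases}x^2+1,&|x|\le1,\\ 2|x|,&|x|\ge1,\end{cases}$$
which is not a polynomial in $x$.

So the kernel must be a genuine polynomial on all of $\mathbb R^d$. The compact support in $z$ must then come from the other factor, and the region of truncation must not move when $K$ is translated.

## Cutting the body with a fixed ball

We truncate the *set*. Intersecting with a fixed convex set is compatible with unions and intersections, so it preserves the valuation identity. Fix $\rho>0$, put $C=B_\rho$, let $p(z)=q(|z|^2)$ with $q$ a polynomial in one variable, and define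
$$\phi_p(K)=\int_{\mathbb R^d}\phi\big((K+z)\cap C\big)\,p(z)\,dz,\qquad K\in\mathcal K^d. \tag{2}$$
For bounded $K$ the set $(K+z)\cap C$ is empty for large $|z|$, so the integrand has compact support. The ball $C$ stays put when $K$ is translated.

*Example.* Let $d=1$, $\phi\equiv1$, $K=[a,b]$, $p(z)=z^2$. Then $(K+z)\cap C\ne\emptyset$ exactly when $-z\in[a-\rho,b+\rho]$, so $\phi_p(K)=\frac13\big((b+\rho)^3-(a-\rho)^3\big)$. Replacing $a,b$ by $a+x,b+x$, the terms $x^3$ cancel, and we get a polynomial of degree $\le2=\deg p$ in $x$.

There is one price: $A\mapsto A\cap C$ is not continuous. If $|x|=\rho$ and $A_n=\{(1+\frac1n)x\}$, then $A_n\to\{x\}$, but $A_n\cap C=\emptyset$ while $\{x\}\cap C=\{x\}$. So $K\mapsto\phi(K\cap C)$ need not be continuous. The integral in $z$ repairs this, because the bad positions are those where $K+z$ only touches $C$, and they form a null set. The next lemma says that there are no other bad positions.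

**Lemma 1.** Let $A_n\to A$ in $\mathcal K^d$.

* (a) If $A\cap C=\emptyset$, then $A_n\cap C=\emptyset$ for all large $n$.
* (b) If $A$ contains a point $a_0$ with $|a_0|<\rho$, then $A_n\cap C\neq\emptyset$ for all large $n$, and $A_n\cap C\to A\cap C$ in $\mathcal K^d$.

*Proof of (a).* The compact sets $A$ and $C$ have distance $\tau>0$. If $d_H(A_n,A)<\tau$, every point of $A_n$ is within less than $\tau$ of $A$, so it is not in $C$.

*Proof of (b).* We show that points of $A\cap C$ can be approximated from $A_n\cap C$, then the converse, and then make both uniform.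

**Step 1: each $a\in A\cap C$ satisfies $\operatorname{dist}(a,A_n\cap C)\to0$.** The difficulty is that $a$ may lie on the sphere bounding $C$, and nearby points of $A_n$ may lie outside. So we move $a$ inward. For $\theta\in(0,1]$ put $a_\theta=(1-\theta)a+\theta a_0\in A$. Then $|a_\theta|\le(1-\theta)\rho+\theta|a_0|<\rho$. There are points of $A_n$ converging to $a_\theta$, and for large $n$ they lie in $C$. In particular $A_n\cap C\ne\emptyset$ for large $n$, and
$$\limsup_n\operatorname{dist}(a,A_n\cap C)\le|a-a_\theta|=\theta|a-a_0|.$$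
Let $\theta\to0$.

**Step 2: the convergence in Step 1 is uniform in $a$.** Given $\varepsilon>0$, choose a finite $\varepsilon$-net in the compact set $A\cap C$. For large $n$, every net point is within $\varepsilon$ of $A_n\cap C$. Since $\operatorname{dist}(\cdot,A_n\cap C)$ is $1$-Lipschitz, every point of $A\cap C$ is within $2\varepsilon$ of $A_n\cap C$.

**Step 3: points of $A_n\cap C$ are uniformly close to $A\cap C$.** Otherwise there are $\varepsilon>0$ and points $b_n\in A_n\cap C$, for infinitely many $n$, with $\operatorname{dist}(b_n,A\cap C)\ge\varepsilon$. A subsequence converges to some $b\in C$. Since $\operatorname{dist}(b_n,A)\le d_H(A_n,A)\to0$, also $b\in A$. So $b\in A\cap C$, a contradiction.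

Steps 2 and 3 together say $d_H(A_n\cap C,A\cap C)\to0$. $\square$

(Steps 2 and 3 reprove, in our situation, the standard characterization of Hausdorff convergence inside a fixed compact set: Schneider, *Convex Bodies: The Brunn–Minkowski Theory*, Thm 1.8.8.)

## The truncated average is a continuous polynomial valuation

**Lemma 2.** Let $\phi$ be a continuous $G$-invariant valuation. Then $\phi_p$ in (2) is well defined. It is a continuous $G$-invariant valuation, and it is polynomial of degree $\le\deg p$.

*Proof.* **Step 1: the integral exists.** We have $(K+z)\cap C\neq\emptyset$ if and only if some $x\in K$ has $|x+z|\le\rho$, that is, $\operatorname{dist}(-z,K)\le\rho$. Put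
$$U_K=\{z:\operatorname{dist}(-z,K)<\rho\},\qquad N_K=\{z:\operatorname{dist}(-z,K)=\rho\}.$$

We claim that $N_K$ is the boundary of $-(K+B_\rho)$. The set $K+B_\rho=\{y:\operatorname{dist}(y,K)\le\rho\}$ is convex and compact, and it contains the open set $\{\operatorname{dist}(y,K)<\rho\}$. If $\operatorname{dist}(y,K)=\rho$, let $y_0$ be the nearest point of $K$ and $y=y_0+\rho u$ with $|u|=1$. Then $K$ lies in the half-space $\langle\cdot-y_0,u\rangle\le0$, so $y+tu$ has distance at least $\rho+t$ from $K$ for every $t>0$. Hence $y$ is a boundary point. This proves the claim, and $N_K$ is Lebesgue-null because the boundary of a convex compact set is null.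

Now $z\mapsto\phi((K+z)\cap C)$ vanishes off $U_K\cup N_K$, by the convention $\phi(\emptyset)=0$. On the open set $U_K$ it is continuous: if $z_n\to z\in U_K$, then $K+z_n\to K+z$, and $K+z$ contains a point of norm less than $\rho$, so Lemma 1(b) applies. Its absolute value is at most $M_\rho:=\max_{\mathcal K(B_\rho)}|\phi|<\infty$. So it is bounded, measurable and compactly supported, and it can be integrated against any polynomial.

**Step 2: valuation property.** Let $K,L,K\cup L\in\mathcal K^d$, fix $z$, and put $K'=(K+z)\cap C$, $L'=(L+z)\cap C$. Then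
$$((K\cup L)+z)\cap C=K'\cup L',\qquad((K\cap L)+z)\cap C=K'\cap L',$$
and $K'\cup L'$ is convex and compact, being an intersection of two such sets. If $K'$ and $L'$ are both nonempty, then $K'\cap L'\ne\emptyset$ by the segment fact, and (1) gives $\phi(K'\cup L')+\phi(K'\cap L')=\phi(K')+\phi(L')$. If, say, $L'=\emptyset$, the identity reads $\phi(K')+0=\phi(K')+0$. Multiply by $p(z)$ and integrate.

**Step 3: continuity.** Let $K_n\to K$. All $K_n$ and $K$ lie in some $B_s$, so all integrands in (2) are supported in $B_{s+\rho}$ and bounded by $M_\rho\max_{B_{s+\rho}}|p|$. Let $z\notin N_K$. If $z\in U_K$, Lemma 1(b) with $A_n=K_n+z$ gives $\phi((K_n+z)\cap C)\to\phi((K+z)\cap C)$. If $\operatorname{dist}(-z,K)>\rho$, Lemma 1(a) gives the same, both sides being $0$ for large $n$. So the integrands converge almost everywhere, and dominated convergence gives $\phi_p(K_n)\to\phi_p(K)$.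

**Step 4: invariance.** Let $g\in G$ and substitute $z=gz'$. Since $gC=C$, we have $(gK+gz')\cap C=g\big((K+z')\cap C\big)$. Also $p(gz')=p(z')$ and $|\det g|=1$. Hence
$$\phi_p(gK)=\int\phi\big(g((K+z')\cap C)\big)\,p(z')\,dz'=\int\phi\big((K+z')\cap C\big)\,p(z')\,dz'=\phi_p(K).$$

**Step 5: polynomiality.** Substitute $z\mapsto z-x$:
$$\phi_p(K+x)=\int\phi\big((K+x+z)\cap C\big)p(z)\,dz=\int\phi\big((K+z)\cap C\big)\,p(z-x)\,dz.$$
Expand $p(z-x)=\sum_{|\alpha|\le\deg p}x^\alpha p_\alpha(z)$ with polynomials $p_\alpha$. Then
$$\phi_p(K+x)=\sum_{|\alpha|\le\deg p}x^\alpha\int\phi\big((K+z)\cap C\big)\,p_\alpha(z)\,dz .$$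
All integrals are finite by Step 1, so this is a polynomial in $x$ of degree $\le\deg p$, for every $K$. $\square$

## Choosing the kernel: proof of Theorem 1

It remains to choose $p$ so that $\phi_p$ is close to $\phi$. For $K\subset B_R$ only $z$ in a fixed ball matter, and on that ball $p$ can imitate a bump at the origin.

**Step 1: constants.** Choose $R>0$ with $\mathcal C\subset\mathcal K(B_R)$. Put $\rho=R+1$, $C=B_\rho$, $L=2R+1$ and $M=\max_{\mathcal K(B_\rho)}|\phi|$. For $K\subset B_R$ two things hold:

* if $(K+z)\cap C\ne\emptyset$, then $|z|\le R+\rho=L$;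
* if $|z|\le1$, then $K+z\subset C$, so $(K+z)\cap C=K+z$.

The margin $1$ between $R$ and $\rho$ ensures that small translations are not cut.

**Step 2: a scale on which $\phi$ hardly changes.** Let $\varepsilon'=\varepsilon/(M+1)$. Since $\phi$ is uniformly continuous on the compact space $\mathcal K(B_\rho)$ and $d_H(K,K+z)\le|z|$, there is $\delta\in(0,1]$ with $|\phi(K+z)-\phi(K)|\le\varepsilon'$ whenever $K\subset B_R$, $|z|\le\delta$.

**Step 3: a bump, and a polynomial close to it.** Let $\eta(z)=\eta_0(|z|^2)$ with $\eta_0(s)=c\,(\delta^2-s)_+$, where $c>0$ is chosen so that $\int\eta=1$. By Weierstrass there is a polynomial $q$ with $|q-\eta_0|\le\varepsilon'/\operatorname{vol}(B_L)$ on $[0,L^2]$. Put $p(z)=q(|z|^2)$ and $\psi=\phi_p$. By Lemma 2, $\psi$ is a continuous, polynomial, $G$-invariant valuation.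

**Step 4: the error.** Let $K\subset B_R$. The integrand in (2) vanishes for $|z|>L$. Write $p=(p-\eta)+\eta$. Since $\eta$ is supported in $B_\delta$, where $(K+z)\cap C=K+z$, and $\int\eta=1$,
$$\phi_p(K)-\phi(K)=\int_{B_L}\phi\big((K+z)\cap C\big)\,(p-\eta)(z)\,dz+\int_{B_\delta}\big(\phi(K+z)-\phi(K)\big)\,\eta(z)\,dz .$$
The first integral is at most $M\cdot\frac{\varepsilon'}{\operatorname{vol}(B_L)}\cdot\operatorname{vol}(B_L)=M\varepsilon'$ in absolute value, and the second is at most $\varepsilon'$. The sum is $(M+1)\varepsilon'=\varepsilon$. $\blacksquare$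

Outside $B_L$ the polynomial $p$ may be arbitrarily large. For $K\subset B_R$ this is harmless, because there $(K+z)\cap C$ is empty.

**Corollary (exact closure).** For every subgroup $G\subset O(d)$, the closure of the space of polynomial continuous $G$-invariant valuations, in the topology of uniform convergence on compact sets, inside all functions on $\mathcal K^d$, is exactly the space of continuous $G$-invariant valuations.

*Proof.* Theorem 1 says that every continuous $G$-invariant valuation lies in the closure. Conversely, let $\phi$ lie in the closure. On each compact set $\phi$ is a uniform limit of continuous functions, so it is continuous there. Every point of $\mathcal K^d$ has a compact neighborhood, so $\phi$ is continuous. Identity (1) involves only the four bodies $K,L,K\cup L,K\cap L$, and invariance only the two bodies $K,gK$. A finite set of bodies is compact, so both properties pass to $\phi$. $\blacksquare$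

## Equivariant Banach-valued valuations and a rate of approximation

How good is the approximation if only degree $\le k$ is allowed? Let $E$ be a Banach space, $G\subset O(d)$ a subgroup, and $\pi$ a homomorphism from $G$ to the group of bounded invertible linear operators on $E$. Valuations $\phi:\mathcal K^d\to E$ are defined by (1), continuity refers to the norm, and "polynomial" means with coefficients in $E$. We still put $\phi(\emptyset)=0$.

**Definition (equivariance).** $\phi:\mathcal K^d\to E$ is equivariant if $\phi(gK)=\pi(g)\phi(K)$ for all $g\in G$, $K\in\mathcal K^d$.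

*Example.* $E=\mathbb C$ and $\pi=1$ give invariance. For $G=O(d)$, $E=\mathbb R^d$, $\pi(g)=g$, the moment vector $\phi(K)=\int_Ky\,dy$ is equivariant, and $\phi(K+x)=\phi(K)+\operatorname{vol}(K)\,x$ shows that it is polynomial of degree $\le1$.

For $R>0$ put
$$M=\max_{\mathcal K(B_{R+1})}\|\phi\|,\qquad\omega(t)=\sup\{\|\phi(K+z)-\phi(K)\|:K,\,K+z\subset B_{R+1},\ |z|\le t\}.$$
So $\omega$ is a modulus of continuity with respect to translations only. For example, for the moment vector $\omega(t)\le\operatorname{vol}(B_{R+1})\,t$.

**Theorem 2.** For all $d\ge1$, $N\ge1$, $R>0$ there is a constant $A=A(d,N,R)$ such that, for every continuous equivariant valuation $\phi:\mathcal K^d\to E$ and every integer $k\ge1$, there is a continuous equivariant polynomial valuation $\phi_k$ of degree $\le k$, depending linearly on $\phi$, with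
$$\sup_{K\subset B_R}\|\phi(K)-\phi_k(K)\|\le A\,\big(\omega(1/k)+M\,k^{-N}\big).$$
(Here $N$ is an integer.)

**Theorem 3 (the order is optimal).** The functional $\phi_0(K)=\int_{S^{d-1}}|h_K(u)|\,du$, with $h_K(u)=\max_{x\in K}\langle x,u\rangle$ the support function, is a continuous $O(d)$-invariant valuation with $\omega(t)\le|S^{d-1}|\,t$. For every $R>0$ there is $a>0$ such that every polynomial valuation $\psi$ of degree $\le k$, $k\ge1$ (invariant or not, continuous or not), satisfies $\sup_{K\subset B_R}|\phi_0(K)-\psi(K)|\ge a/k$. So for $\phi_0$ the rate $O(1/k)$ given by Theorem 2 is exact in order.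

(For $d=1$, $S^0=\{\pm1\}$ carries counting measure.)

## A polynomial kernel of degree $k$ concentrated at scale $1/k$

We keep $\rho=R+1$, $C=B_\rho$, $L=2R+1$. If $p\ge0$ on $B_L$ and $\int_{B_L}p=1$, then $\phi_p(K)-\phi(K)$ is a $p$-average of $\phi((K+z)\cap C)-\phi(K)$ over $B_L$. To get $\omega(1/k)$ we want $\int_{B_L}|z|\,p\,dz=O(1/k)$. We also want very little mass on $1<|z|\le L$, where the cut may be visible.

A first choice would be a multiple of $(1-|z|^2/L^2)^n$, of degree $2n$. It is too spread out. Already for $d=1$, with the interval rescaled to $[-1,1]$,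
$$\int_{-1}^1|z|(1-z^2)^n\,dz=\frac1{n+1},\qquad\int_{-1}^1(1-z^2)^n\,dz\le\int_{\mathbb R}e^{-nz^2}dz=\sqrt{\pi/n},$$
so the normalized first moment is at least $\frac{\sqrt{n/\pi}}{n+1}\ge\frac1{2\sqrt{\pi n}}$, of order no better than $k^{-1/2}$. We therefore use powers of $\sin m\theta/(m\sin\theta)$, which has a peak of width about $1/m$.

Let $l=d+N$, let $k\ge4l$, and put $m=2\lfloor k/(4l)\rfloor+1$. Then $m$ is odd and $\ge3$, and
$$2l(m-1)=4l\lfloor k/(4l)\rfloor\le k,\qquad m\ge k/(4l). \tag{3}$$
The second inequality holds because $x<\lfloor x\rfloor+1\le2\lfloor x\rfloor$ for $x\ge1$.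

**Step 1: $\sin m\theta/\sin\theta$ is a polynomial in $\sin^2\theta$.** Taking imaginary parts in $(\cos\theta+i\sin\theta)^m$,
$$\sin m\theta=\sin\theta\sum_{j=0}^{(m-1)/2}(-1)^j\binom m{2j+1}(\cos^2\theta)^{(m-1)/2-j}(\sin^2\theta)^j,$$
where oddness of $m$ makes the powers of $\cos\theta$ even. With $\cos^2=1-\sin^2$ this reads $\sin m\theta=\sin\theta\,Q_m(\sin^2\theta)$ for a real polynomial $Q_m$ of degree at most $(m-1)/2$. Moreover $Q_m(0)=m$.

**Step 2: definition of the kernel.** Put
$$D(z)=\tfrac1m\,Q_m\big(|z|^2/L^2\big),\qquad p(z)=D(z)^{2l}\Big/\int_{B_L}D^{2l}.$$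
The denominator is positive since $D$ is continuous and $D(0)=1$. Then $p\ge0$, $p$ is a polynomial in $|z|^2$, $\deg p\le2l(m-1)\le k$, and $\int_{B_L}p=1$.

**Step 3: size of $D$ on $B_L$.** Put $a=L/m$. For $|z|\le L$ write $|z|=L\sin\theta$ with $0\le\theta\le\pi/2$. Then $D(z)=\frac{\sin m\theta}{m\sin\theta}$, read as $1$ at $\theta=0$.

* We have $|\sin m\theta|\le m\sin\theta$, by induction from $|\sin((j+1)\theta)|\le|\sin j\theta|+|\sin\theta|$. Also $|\sin m\theta|\le1$, and $m\sin\theta=|z|/a$. Hence $|D(z)|\le\min(1,a/|z|)$.
* If $|z|\le a$, then $\sin\theta\le1/m$. The inequality $\sin t\ge\frac2\pi t$ on $[0,\pi/2]$ gives $\theta\le\frac\pi2\sin\theta\le\frac\pi{2m}$. So $m\theta\le\pi/2$, and $\sin m\theta\ge\frac2\pi m\theta\ge\frac2\pi m\sin\theta$. Hence $D(z)\ge2/\pi$.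

**Step 4: three integrals.** Let $\kappa_d=\operatorname{vol}(B_1)$, so that $\int f(|z|)\,dz=d\kappa_d\int f(r)r^{d-1}dr$. Note that $2l=2d+2N>d+1$. From the lower bound on $B_a\subset B_L$,
$$\int_{B_L}D^{2l}\ge(2/\pi)^{2l}\kappa_d\,a^d.$$
Using $|D|\le1$ for $|z|\le a$ and $|D|\le a/|z|$ for $|z|>a$,
$$\int_{B_L}|z|D^{2l}\,dz\le d\kappa_d\Big(\int_0^ar^d\,dr+a^{2l}\int_a^\infty r^{d-2l}\,dr\Big)=d\kappa_d\,a^{d+1}\Big(\frac1{d+1}+\frac1{2l-d-1}\Big).$$
Using $|D|\le a/|z|$,
$$\int_{1<|z|\le L}D^{2l}\,dz\le d\kappa_d\,a^{2l}\int_1^\infty r^{d-1-2l}\,dr=\frac{d\kappa_d}{2l-d}\,a^{2l}.$$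

**Step 5: moments of $p$.** Dividing by the first bound, we get constants $c_1,c_2$ depending only on $d,N$ with
$$\int_{B_L}|z|\,p\,dz\le c_1a,\qquad\int_{1<|z|\le L}p\,dz\le c_2\,a^{2l-d}=c_2\,a^{d+2N}.$$
By (3), $a=L/m\le4lL/k$. Since $k^{-(d+2N)}\le k^{-N}$, there are constants $c_1',c_2'$ depending only on $d,N,R$ with
$$\int_{B_L}|z|\,p\,dz\le\frac{c_1'}k,\qquad\int_{1<|z|\le L}p\,dz\le c_2'\,k^{-N}. \tag{4}$$

## Proof of Theorem 2

**Step 1: Lemma 2 for $E$-valued $\phi$.** Define $\phi_p$ by (2) as a Bochner integral. As before, $z\mapsto\phi((K+z)\cap C)$ is almost everywhere equal to a function that is continuous on the open set $U_K$ and zero elsewhere. Such a function has separable range and is strongly measurable. It is bounded in norm by $M=\max_{\mathcal K(B_\rho)}\|\phi\|$ and has compact support, so the integral exists. The valuation property, continuity (dominated convergence for Bochner integrals) and polynomiality are proved word for word as before. In the invariance step, the bounded operator $\pi(g)$ commutes with the integral: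
$$\phi_p(gK)=\int\phi\big(g((K+z')\cap C)\big)p(z')\,dz'=\int\pi(g)\,\phi\big((K+z')\cap C\big)p(z')\,dz'=\pi(g)\,\phi_p(K),$$
where for empty sets we use $\pi(g)0=0$.

**Step 2: small $k$.** If $k<4l$, take $\phi_k=0$. The error is at most $M\le(4l)^NM\,k^{-N}$.

**Step 3: $\omega(t)\le(1+kt)\,\omega(1/k)$.** We first show $\omega(s'+t')\le\omega(s')+\omega(t')$. Let $K,K+z\subset B_{R+1}$ with $|z|\le s'+t'$. For $s\in[0,1]$ and $x\in K$ the point $x+sz=(1-s)x+s(x+z)$ lies in the ball, so $K+sz\subset B_{R+1}$. Hence the translation by $z$ can be split into two admissible translations, of lengths at most $s'$ and $t'$, and the triangle inequality gives the claim. For $t>0$, $t$ is at most $\lceil kt\rceil$ times $1/k$, so $\omega(t)\le\lceil kt\rceil\,\omega(1/k)\le(1+kt)\,\omega(1/k)$. For $t=0$, $\omega(0)=0$.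

**Step 4: the error for $k\ge4l$.** Let $p$ be the kernel of the previous section and $\phi_k=\phi_p$. By Step 1, $\phi_k$ is a continuous equivariant polynomial valuation of degree $\le\deg p\le k$. It depends linearly on $\phi$, since $p$ depends only on $d,N,R,k$. Let $K\subset B_R$. The integrand in (2) vanishes for $|z|>L$, and $\int_{B_L}p=1$, so
$$\phi_p(K)-\phi(K)=\int_{B_L}\Big(\phi\big((K+z)\cap C\big)-\phi(K)\Big)\,p(z)\,dz.$$
For $|z|\le1$ we have $(K+z)\cap C=K+z\subset B_{R+1}$, so the difference has norm at most $\omega(|z|)$. For $1<|z|\le L$ it has norm at most $2M$. By Step 3 and (4),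
$$\|\phi_p(K)-\phi(K)\|\le\omega(1/k)\int_{B_L}(1+k|z|)\,p\,dz+2M\int_{1<|z|\le L}p\,dz\le(1+c_1')\,\omega(1/k)+2c_2'M\,k^{-N}.$$
So $A=\max\big((4l)^N,\,1+c_1',\,2c_2'\big)$ works in both cases. $\blacksquare$

## Mean absolute support function and the corner of $|t|$: proof of Theorem 3

For the lower bound we want a valuation that restricts to a multiple of $|t|$ on points $\{te_1\}$, since a polynomial valuation of degree $\le k$ restricts there to a polynomial of degree $\le k$.

**Step 1: $\phi_0$ is a valuation.** Let $K,L,K\cup L\in\mathcal K^d$. Clearly $h_{K\cup L}=\max(h_K,h_L)$ and $h_{K\cap L}\le\min(h_K,h_L)$. We claim equality in the second relation. Fix $u$, and let $h_K(u)\le h_L(u)$, say. Choose $x\in K$, $y\in L$ with $\langle x,u\rangle=h_K(u)$, $\langle y,u\rangle=h_L(u)$. By the segment fact there is $w\in[x,y]\cap K\cap L$, and $\langle w,u\rangle\ge\min(\langle x,u\rangle,\langle y,u\rangle)=h_K(u)$. So $h_{K\cap L}(u)=\min(h_K(u),h_L(u))$. Thus $h_{K\cup L}(u),h_{K\cap L}(u)$ are the two numbers $h_K(u),h_L(u)$ in some order, and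
$$|h_{K\cup L}(u)|+|h_{K\cap L}(u)|=|h_K(u)|+|h_L(u)|\qquad\text{for all }u.$$
Integrate over $u$.

**Step 2: invariance and continuity.** Since $h_{gK}(u)=h_K(g^{-1}u)$ and the measure on the sphere is $O(d)$-invariant, $\phi_0$ is $O(d)$-invariant. If $K\subset K'+B_\varepsilon$, then $h_K\le h_{K'}+\varepsilon$ on $S^{d-1}$. Hence $|h_K-h_{K'}|\le d_H(K,K')$ there, and $|\phi_0(K)-\phi_0(K')|\le|S^{d-1}|\,d_H(K,K')$. So $\phi_0$ is continuous, and $d_H(K,K+z)\le|z|$ gives $\omega(t)\le|S^{d-1}|\,t$.

**Step 3: reduction to one variable.** We have $\phi_0(\{x\})=\int_{S^{d-1}}|\langle x,u\rangle|\,du=c_d|x|$, with $c_d>0$ independent of $x$ by rotation invariance of the measure. Let $\psi$ be a polynomial valuation of degree $\le k$. Then $t\mapsto\psi(\{te_1\})$ is a polynomial of degree $\le k$. Write it as $c_dP(t)$. With $t=Rs$,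
$$\sup_{K\subset B_R}|\phi_0(K)-\psi(K)|\ge c_d\max_{|t|\le R}\big||t|-P(t)\big|=c_dR\max_{|s|\le1}\big||s|-P(Rs)/R\big|\ge c_dR\,E_k,$$
where $E_k$ is the infimum of $\max_{|s|\le1}\big||s|-Q(s)\big|$ over complex polynomials $Q$ of degree $\le k$. (Replacing $Q$ by its real part does not increase the error, so real polynomials give the same $E_k$.)

**Step 4: $E_k$ is at least a constant over $k$.** A theorem of S. Bernstein (Acta Math. 37 (1914)) says that $\lim_n2nE_{2n}$ exists and is positive. Since averaging $Q(s)$ and $Q(-s)$ shows $E_{2n+1}=E_{2n}$, and all $E_k>0$ because $|s|$ is not a polynomial on $[-1,1]$, this gives $\inf_{k\ge1}kE_k>0$. We need only this weaker statement, and it has a short direct proof. The idea is to test $|\sin\theta|$ against a function that is orthogonal to all trigonometric polynomials of degree $\le k$, has bounded $L^1$ norm, and is built from the frequencies between $n$ and $3n$, where $n=k+1$.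

Consider the Fejér kernel
$$F_n(\theta)=\sum_{|\nu|<n}\Big(1-\frac{|\nu|}n\Big)\cos\nu\theta=\frac1n\Big|\sum_{j=0}^{n-1}e^{ij\theta}\Big|^2\ge0,\qquad\int_0^{2\pi}F_n=2\pi,$$
and $W(\theta)=F_n(\theta)\cos2n\theta$. From $\cos\nu\theta\cos2n\theta=\frac12\big(\cos(2n+\nu)\theta+\cos(2n-\nu)\theta\big)$ and the symmetry $\nu\leftrightarrow-\nu$,
$$W(\theta)=\sum_{|\nu|<n}\Big(1-\frac{|\nu|}n\Big)\cos(2n+\nu)\theta .$$
All frequencies here satisfy $2n+\nu>n>k$. If $\deg Q\le k$, then $Q(\sin\theta)$ is a trigonometric polynomial of degree $\le k$, so $\int_0^{2\pi}Q(\sin\theta)W(\theta)\,d\theta=0$. Since $\int_0^{2\pi}|W|\le\int_0^{2\pi}F_n=2\pi$,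
$$\Big|\int_0^{2\pi}|\sin\theta|\,W(\theta)\,d\theta\Big|=\Big|\int_0^{2\pi}\big(|\sin\theta|-Q(\sin\theta)\big)W(\theta)\,d\theta\Big|\le2\pi\max_{|s|\le1}\big||s|-Q(s)\big|. \tag{5}$$

We compute the left side. For an integer $\mu\ge2$, the substitution $\theta\mapsto\theta+\pi$ shows that $\int_\pi^{2\pi}|\sin\theta|\cos\mu\theta\,d\theta=(-1)^\mu\int_0^\pi\sin\theta\cos\mu\theta\,d\theta$. So $\int_0^{2\pi}|\sin\theta|\cos\mu\theta\,d\theta$ is $0$ for odd $\mu$. For even $\mu$ it equals
$$2\int_0^\pi\sin\theta\cos\mu\theta\,d\theta=\int_0^\pi\big(\sin(1+\mu)\theta+\sin(1-\mu)\theta\big)d\theta=\frac2{1+\mu}+\frac2{1-\mu}=-\frac4{\mu^2-1}.$$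
All the nonzero values have the same sign, so no cancellation occurs. Since $2n+\nu$ is even exactly when $\nu$ is even, and $2n+\nu<3n$,
$$-\int_0^{2\pi}|\sin\theta|\,W(\theta)\,d\theta=\sum_{\substack{|\nu|<n\\ \nu\text{ even}}}\Big(1-\frac{|\nu|}n\Big)\frac4{(2n+\nu)^2-1}\ge\frac4{9n^2}\sum_{\substack{|\nu|<n\\ \nu\text{ even}}}\Big(1-\frac{|\nu|}n\Big).$$
The last sum equals $\frac12\big(F_n(0)+F_n(\pi)\big)\ge\frac12F_n(0)=\frac n2$. So the left side of (5) is at least $\frac2{9n}$, and, $Q$ being arbitrary,
$$E_k\ge\frac1{9\pi(k+1)}\ge\frac1{18\pi k}\qquad(k\ge1).$$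

**Step 5: conclusion.** By Steps 3 and 4, the lower bound in Theorem 3 holds with $a=c_dR/(18\pi)$, and neither invariance nor continuity of $\psi$ was used. In the other direction, Theorem 2 with $N=1$, $E=\mathbb C$, $\pi=1$ gives polynomial valuations of degree $\le k$ with error at most $A\,(|S^{d-1}|+M)/k$ on $\mathcal K(B_R)$. So the order $1/k$ is exact for $\phi_0$. $\blacksquare$
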